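\title{A type II elliptic ${}_8\phi_7$ sum on the root system $A_{2n-1}$}

\begin{abstract}
We prove a conjectured product formula for a terminating elliptic hypergeometric series that runs over pairs of interlacing partitions and is attached to the root system $A_{2n-1}$. The formula is deduced from a transformation that turns such a series, with seven parameters, into a series of type $C_n$ over a single partition. We write all series in terms of the elliptic gamma function, prove two simpler sums by theta function interpolation, and obtain the transformation by evaluating one fourfold sum in two orders. The only inputs are the functional equations of the theta function and of the elliptic gamma function.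
\end{abstract}

\section{The series and the results}\label{sec:intro}

\subsection{The one-variable sum}

Fix $p\in\mathbb C$ with $|p|<1$; all other parameters $q,t,a,\dots$ are nonzero complex numbers. Put
\[
\theta(x)=\theta(x;p)=(x;p)_\infty\,(p/x;p)_\infty,\qquad (x;p)_\infty=\prod_{j\ge0}(1-xp^j),
\]
and define the elliptic shifted factorial, for integers $k\ge0$, by
\[
(x)_k=\prod_{j=0}^{k-1}\theta(xq^j),\qquad (x)_{-k}=\prod_{j=1}^{k}\frac1{\theta(xq^{-j})} .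
\]
For $p=0$ we have $\theta(x)=1-x$, and $(x)_k$ is the ordinary $q$-shifted factorial. We abbreviate $\theta(x_1,\dots,x_s)=\prod_i\theta(x_i)$ and $(x_1,\dots,x_s)_k=\prod_i(x_i)_k$, and $x/yz$ always means $x/(yz)$.

Let $N\ge0$ be an integer. When one $g_i$ equals $q^{-N}$, put
\[
W^{(1)}(A;g_1,\dots,g_s)=\sum_{k=0}^N\frac{\theta(Aq^{2k})}{\theta(A)}\,\frac{(A,g_1,\dots,g_s)_k}{(q,Aq/g_1,\dots,Aq/g_s)_k}\,q^k .
\]
The one-variable elliptic ${}_8\phi_7$ sum states that, if $g_2g_3g_4g_5=A^2q^{N+1}$, then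
\begin{equation}\label{eq:one}
W^{(1)}(A;q^{-N},g_2,g_3,g_4,g_5)=\frac{(Aq,\,Aq/g_2g_3,\,Aq/g_2g_4,\,Aq/g_3g_4)_N}{(Aq/g_2,\,Aq/g_3,\,Aq/g_4,\,Aq/g_2g_3g_4)_N}.
\end{equation}
It is proved below as the case $n=1$ of Proposition~\ref{prop:Cn}. For $N=1$ and $X=Aq$ the left side is $1-\theta(g_2,g_3,g_4,g_5)/\theta(X/g_2,X/g_3,X/g_4,X/g_5)$, because $q\,\theta(1/q)=-\theta(q)$, and \eqref{eq:one} becomes the three-term relation
\begin{equation}\label{eq:three}
\theta\Big(\frac X{g_2},\frac X{g_3},\frac X{g_4},\frac X{g_5}\Big)-\theta(g_2,g_3,g_4,g_5)=-\frac{g_2g_3g_4}{X}\,\theta\Big(X,\frac X{g_2g_3},\frac X{g_2g_4},\frac X{g_3g_4}\Big)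
\end{equation}
with $g_2g_3g_4g_5=X^2$. The balancing condition cannot be dropped: for $N=1$ the left side of \eqref{eq:one} depends on $g_5$ and the right side does not.

\subsection{The series of type $A_{2n-1}$}

Let $n\ge1$. For a partition $\lambda=(\lambda_1\ge\lambda_2\ge\dots\ge0)$ put
\[
(x)_\lambda=\prod_{i\ge1}(xt^{1-i})_{\lambda_i},\qquad |\lambda|=\sum_i\lambda_i,\qquad n(\lambda)=\sum_i(i-1)\lambda_i,
\]
and $(x_1,\dots,x_s)_\lambda=\prod_j(x_j)_\lambda$. Let $(N^k)$ be the partition with $k$ parts equal to $N$, and let $\Lambda_N$ be the set of partitions with at most $n$ parts and $\lambda_1\le N$. Let $\mathcal P_N$ be the set of pairs of partitions $\lambda=(\lambda_1,\dots,\lambda_n)$, $\mu=(\mu_1,\dots,\mu_{n-1})$ that interlace and are bounded by $N$: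
\[
N\ge\lambda_1\ge\mu_1\ge\lambda_2\ge\mu_2\ge\dots\ge\mu_{n-1}\ge\lambda_n\ge0 .
\]
For such a pair write $D=|\lambda|-|\mu|$ and
\begin{align*}
\Delta_{\lambda\mu}(a,\hat a)={}&\prod_{1\le i<j\le n}\frac{\theta(t^{j-i}q^{\lambda_i-\lambda_j})}{\theta(t^{j-i})}\frac{(at^{3-i-j})_{\lambda_i+\lambda_j}}{(aqt^{2-i-j})_{\lambda_i+\lambda_j}}
\prod_{1\le i<j\le n-1}\frac{\theta(t^{j-i}q^{\mu_i-\mu_j})}{\theta(t^{j-i})}\frac{(at^{2-i-j})_{\mu_i+\mu_j}}{(aqt^{1-i-j})_{\mu_i+\mu_j}}\\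
&\times\prod_{i=1}^n\prod_{j=1}^{n-1}\frac{\theta(at^{2-i-j}q^{\lambda_i+\mu_j})}{\theta(at^{2-i-j})}\frac{(t^{j-i+1})_{\lambda_i-\mu_j}}{(qt^{j-i})_{\lambda_i-\mu_j}}\\
&\times\prod_{i=1}^n\frac{\theta(\hat at^{1-i}q^{\lambda_i+D})}{\theta(\hat at^{1-i})}\frac{(at^{2-i}/\hat a)_{\lambda_i-D}}{(aqt^{1-i}/\hat a)_{\lambda_i-D}}
\prod_{j=1}^{n-1}\frac{\theta(at^{1-j}q^{\mu_j-D}/\hat a)}{\theta(at^{1-j}/\hat a)}\frac{(\hat at^{1-j})_{\mu_j+D}}{(\hat aqt^{-j})_{\mu_j+D}} .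
\end{align*}
Suppose that one $b_i$ equals $q^{-N}$ and that the balancing condition
\begin{equation}\label{eq:bal}
b_1\cdots b_{r+1}\,c_1\cdots c_r\,t^{n-1}=a^rq^{r-1}
\end{equation}
holds. The type II elliptic hypergeometric series is
\begin{multline*}
V(a,\hat a;b_1,\dots,b_{r+1};c_1,\dots,c_r)=\sum_{(\lambda,\mu)\in\mathcal P_N}\Delta_{\lambda\mu}(a,\hat a)\,\frac{(b_1,\dots,b_{r+1})_\lambda}{(aq/b_1,\dots,aq/b_{r+1})_\mu}\,\frac{(at^{1-n},c_1,\dots,c_r)_\mu}{(qt^{n-1},aq/c_1,\dots,aq/c_r)_\lambda}\\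
\times\frac{(\hat at^{1-n},\hat ac_1/a,\dots,\hat ac_r/a)_{D}}{(\hat aq/b_1,\dots,\hat aq/b_{r+1})_{D}}\,(qt^{n-1})^{|\lambda|}\,q^{n(\lambda)+n(\mu)-(n-1)|\mu|}.
\end{multline*}
It is symmetric in the $b_i$ and symmetric in the $c_i$.

Three observations make this definition less forbidding. First, the range of summation is built into the summand: $(q^{-N})_{\lambda_1}$ vanishes for $\lambda_1>N$, the factor $1/(q)_{\lambda_i-\mu_i}$ of $\Delta_{\lambda\mu}$ vanishes for $\lambda_i<\mu_i$, and the factor $(1)_{\lambda_{i+1}-\mu_i}$ vanishes for $\lambda_{i+1}>\mu_i$. Second, consider the $2n$ numbers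
\[
t^{1-i}q^{\lambda_i}\ \ (1\le i\le n),\qquad a^{-1}t^{j-1}q^{-\mu_j}\ \ (1\le j\le n-1),\qquad \hat a^{-1}q^{-D}.
\]
Their product does not depend on $(\lambda,\mu)$, and the arguments of the single theta functions in the numerator of $\Delta_{\lambda\mu}$ are their ratios, one for each unordered pair. These pairs are the positive roots of $A_{2n-1}$. Third, for $n=1$ there is no $\mu$, we have $D=\lambda_1=k$ and $\Delta=\theta(\hat aq^{2k})/\theta(\hat a)$, so that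
\begin{equation}\label{eq:n1}
V(a,\hat a;b_1,\dots,b_{r+1};c_1,\dots,c_r)=W^{(1)}(\hat a;b_1,\dots,b_{r+1},\hat ac_1/a,\dots,\hat ac_r/a)\qquad(n=1).
\end{equation}
For $r=2$ the balancing condition \eqref{eq:bal} is then that of \eqref{eq:one}, and one is led to ask whether $V$ with $r=2$ factorizes for every $n$. The following identity was conjectured in \cite{conj}.

Each term of the identities in this paper becomes a monomial times a quotient of products of theta functions once the shifted factorials, including those of negative index, are written out. ``No denominators vanish'' means that all theta functions that then stand below the line are nonzero.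

\begin{theorem}\label{thm:sum}
Let $n\ge1$ and $N\ge0$. If $bcdet^{n-1}=a^2q^{N+1}$ and no denominators vanish, then
\[
V(a,\hat a;b,c,q^{-N};d,e)=\frac{(aq/bd,\,aq/cd)_{(N^n)}}{(aq/d,\,aq/bcd)_{(N^n)}}\,\frac{(aq,\,aq/bc)_{(N^{n-1})}}{(aq/b,\,aq/c)_{(N^{n-1})}}\,\frac{(\hat aq,\,\hat aq/bc)_N}{(\hat aq/b,\,\hat aq/c)_N}.
\]
\end{theorem}

For $n=1$ this is \eqref{eq:one} with $A=\hat a$ and $(g_2,\dots,g_5)=(b,c,\hat ad/a,\hat ae/a)$. For $N=0$ both sides are $1$, and so they are for $b=1$, where $(1)_{\lambda_1}$ leaves only the term $\lambda=\mu=0$. The three groups of factors on the right have $n$, $n-1$ and $1$ rows, like the three groups of variables $\lambda$, $\mu$ and $D$ on the left. The parameter $\hat a$ is not constrained by the balancing condition and enters the value only through the last group.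

\subsection{A transformation from $A_{2n-1}$ to $C_n$}

For $s\in\{5,7\}$, with one $g_k$ equal to $q^{-N}$, put
\begin{multline*}
W(A;g_1,\dots,g_s)=\sum_{\nu\in\Lambda_N}\ \prod_{i=1}^n\frac{\theta(At^{2-2i}q^{2\nu_i})}{\theta(At^{2-2i})}\prod_{1\le i<j\le n}\frac{\theta(t^{j-i}q^{\nu_i-\nu_j},\,At^{2-i-j}q^{\nu_i+\nu_j})}{\theta(t^{j-i},\,At^{2-i-j})}\\
\times\prod_{1\le i<j\le n}\frac{(t^{j-i+1})_{\nu_i-\nu_j}(At^{3-i-j})_{\nu_i+\nu_j}}{(qt^{j-i-1})_{\nu_i-\nu_j}(Aqt^{1-i-j})_{\nu_i+\nu_j}}\cdot\frac{(At^{1-n},g_1,\dots,g_s)_\nu}{(qt^{n-1},Aq/g_1,\dots,Aq/g_s)_\nu}\,q^{|\nu|}t^{2n(\nu)} .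
\end{multline*}
With $A=x^2$ and $\omega_i=xt^{1-i}q^{\nu_i}$ the single theta functions have the arguments $\omega_i^2$, $\omega_i/\omega_j$, $\omega_i\omega_j$, the positive roots of $C_n$. For $n=1$, $W$ is $W^{(1)}$.

\begin{theorem}\label{thm:trans}
Let $b_1=q^{-N}$ and
\begin{equation}\label{eq:split}
b_1b_2b_3b_4=a\hat aqt,\qquad c_1c_2c_3\,\hat a\,t^n=a^2q
\end{equation}
(so that \eqref{eq:bal} holds for $r=3$). If no denominators vanish, then
\[
V(a,\hat a;b_1,b_2,b_3,b_4;c_1,c_2,c_3)=K\;W(at;b_1,b_2,b_3,b_4,tc_1,tc_2,tc_3),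
\]
\[
K=\frac{(\hat aq,\ \hat aq/b_2b_3,\ aqt/b_2,\ aqt/b_3)_N}{(aqt,\ aqt/b_2b_3,\ \hat aq/b_2,\ \hat aq/b_3)_N}.
\]
\end{theorem}

The series $W$ is symmetric in all seven parameters, whereas $V$ treats the $b_i$ and the $c_i$ differently. Exchanging a $b$ with a $c$ gives a transformation of $V$ into itself.

\begin{corollary}\label{cor:VV}
Under the assumptions of Theorem~\ref{thm:trans}, with $\hat a'=\hat atc_3/b_4$,
\[
V(a,\hat a;b_1,b_2,b_3,b_4;c_1,c_2,c_3)=\frac{(\hat aq,\,\hat aq/b_2b_3,\,\hat a'q/b_2,\,\hat a'q/b_3)_N}{(\hat a'q,\,\hat a'q/b_2b_3,\,\hat aq/b_2,\,\hat aq/b_3)_N}\,V(a,\hat a';b_1,b_2,b_3,tc_3;c_1,c_2,b_4/t).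
\]
\end{corollary}

Condition \eqref{eq:split} is \eqref{eq:bal} plus one further equation. This costs nothing for Theorem~\ref{thm:sum}: a series $V$ with $r=2$ is a series with $r=3$ in which $b_4c_3=aq$, since two such parameters cancel from the summand, and the free choice of $b_4$ absorbs the extra equation. The same two parameters cancel from $W$, which is then summed by Proposition~\ref{prop:Cn}.

\subsection{Plan of the proof}

In terms of the elliptic gamma function (Section~\ref{sec:prelim}) the summand of $V$ is a symmetric function of $2n$ variables $z_i$ with product $1$. We call a sum \emph{of type I} if the only factors that couple two variables are the root factors in the denominator, and \emph{of type II} if further pair factors occur. Type I sums can be evaluated by interpolation (Section~\ref{sec:typeI}). The value of the type I sum on $C_m$ is a product over all pairs of parameters. Read from right to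 left, it replaces the pair factors of a type II sum by an auxiliary sum in which the original variables are coupled only by root factors; then the order of summation is exchanged. Section~\ref{sec:typeII} does this for $W$ with $s=5$, and Section~\ref{sec:AC} for $V$ with $r=3$. Section~\ref{sec:dict} translates back to shifted factorials, and Section~\ref{sec:proofs} finishes the proofs.

\section{Theta functions, gamma functions and interpolation}\label{sec:prelim}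

\subsection{Functional equations of $\theta$}

The product formula gives
\begin{equation}\label{eq:theta}
\theta(px)=\theta(1/x)=-x^{-1}\theta(x),\qquad \theta(p/x)=\theta(x),
\end{equation}
and for $p\ne0$ the zeros of $\theta$ are the points of $p^{\mathbb Z}$. For all integers $k,l$ we have $(x)_{k+l}=(x)_k(xq^k)_l$, and applying \eqref{eq:theta} factor by factor,
\begin{equation}\label{eq:pshift}
(px)_k=(-x)^{-k}q^{-k(k-1)/2}(x)_k,\qquad (x)_{-k}=\frac1{(pq/x)_k}.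
\end{equation}
In particular, if $X_1\cdots X_s=Y_1\cdots Y_s$, then
\begin{equation}\label{eq:delete}
\frac{(pX_1,\dots,pX_s)_k}{(pY_1,\dots,pY_s)_k}=\frac{(X_1,\dots,X_s)_k}{(Y_1,\dots,Y_s)_k}.
\end{equation}

\subsection{Reduction to generic parameters}\label{sub:generic}

The function $\theta(x;p)$ is holomorphic on $\{|p|<1\}\times\mathbb C^*$. In Theorem~\ref{thm:sum} the free parameters are $p,q,t,a,\hat a,b,c,d$, and in Theorem~\ref{thm:trans} and Corollary~\ref{cor:VV} they are $p,q,t,a,\hat a,b_2,b_3,c_1,c_2$; they range over a connected manifold $\{|p|<1\}\times(\mathbb C^*)^d$. Multiply the difference of the two sides of such an identity by the product of all its denominators. The result is holomorphic, so if it vanishes on a dense subset of a nonempty open set it vanishes identically, and the identity holds wherever no denominators vanish.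

From now on we therefore fix $p,q$ with
\[
0<|p|,|q|<1,\qquad p^iq^j\ne1\ \text{ for }(i,j)\in\mathbb Z^2\setminus\{(0,0)\},
\]
and put $L=p^{\mathbb Z}q^{\mathbb Z}$. We write $x\sim y$ if $x/y\in L$. A point $(x_1,\dots,x_d)\in(\mathbb C^*)^d$ is \emph{generic} if no monomial $x_1^{h_1}\cdots x_d^{h_d}$ with $h\in\mathbb Z^d\setminus\{0\}$ lies in $L$. The nongeneric points lie on countably many hypersurfaces, a set of measure zero, so generic points are dense; for the same reason the admissible pairs $(p,q)$ are dense in $0<|p|,|q|<1$. It thus suffices to prove each identity for admissible $p,q$ and generic values of the other free parameters. Once free variables are named, we call a quantity \emph{nontrivial} if it is $\sim$ a monomial in them with nonzero exponent vector; at a generic point it is not in $L$. The symbol $t^*$ denotes an unspecified power of $t$.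

\subsection{The elliptic gamma function}

Let
\[
\Gamma(x)=\prod_{i,j\ge0}\frac{1-p^{i+1}q^{j+1}/x}{1-p^iq^jx}.
\]
Its zeros $p^{i+1}q^{j+1}$ and poles $p^{-i}q^{-j}$ form a subset of $L$ that is discrete in $\mathbb C^*$. So, although $L$ itself need not be discrete, $\Gamma$ is holomorphic and nonzero near every point of $\mathbb C^*\setminus L$. The products telescope in $\Gamma(qx)/\Gamma(x)$, the definition is symmetric in $p$ and $q$, and $x\mapsto pq/x$ exchanges numerator and denominator. Hence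
\begin{equation}\label{eq:gamma}
\Gamma(qx)=\theta(x;p)\Gamma(x),\qquad\Gamma(px)=\theta(x;q)\Gamma(x),\qquad\Gamma(x)\Gamma(pq/x)=1,
\end{equation}
and $1/\Gamma(x)\Gamma(1/x)=\Gamma(pq/x)/\Gamma(1/x)=\theta(x;p)\,\theta(1/x;q)$.

The first equation gives $(x)_k=\Gamma(q^kx)/\Gamma(x)$. This fails to make sense exactly for the factors $(q^{-N})_k$, $(1)_{-k}$, $1/(q)_k$ that make our series terminate, since the arguments are then poles. We divide out the pole: put $\Gamma^*(x)=\Gamma(x)$ for $x\notin L$ and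
\[
\Gamma^*(q^{-k})=\lim_{x\to1}\frac{\Gamma(xq^{-k})}{\Gamma(x)}=(1)_{-k}=\prod_{j=1}^k\frac1{\theta(q^{-j})}\qquad(k\ge0).
\]
All values of $\Gamma^*$ are finite and nonzero, and $\Gamma^*(1)=1$. We keep the letter $\Gamma$ when the argument is known to lie outside $L$. Repeated signs denote products: $\Gamma(x\omega^\pm)=\Gamma(x\omega)\Gamma(x/\omega)$, and $\Gamma(x\omega^\pm\eta^\pm)$ has four factors. Thus
\begin{equation}\label{eq:cancel}
\Gamma(x\omega^\pm)\,\Gamma(x'\omega^\pm)=1\qquad\text{if }xx'=pq .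
\end{equation}

\begin{lemma}\label{lem:R}
Put $G(X,k)=(-X)^kq^{k(k+1)/2}$. For $k\in\mathbb Z$ the following hold, in \textup{(R1)} and \textup{(R2)} whenever both arguments lie in the domain of $\Gamma^*$, in \textup{(R3)} and \textup{(R4)} for $Y,x\notin L$.
\begin{itemize}
\item[(R1)] $\Gamma^*(q^kx)=(x)_k\,\Gamma^*(x)$.
\item[(R2)] $\Gamma^*(q^{-k}x)=\Gamma^*(x)/(pq/x)_k=\Gamma^*(x)\,G(1/x,k)/(q/x)_k$.
\item[(R3)] $\dfrac1{\Gamma(Yq^k)\Gamma(Y^{-1}q^{-k})}=\dfrac1{\Gamma(Y)\Gamma(Y^{-1})}\cdot\dfrac{\theta(Yq^k)}{\theta(Y)}\cdot\dfrac1{G(Y,k)}$.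
\item[(R4)] $\Gamma(pq^kx)=\Gamma(px)\,(x)_k/G(x/q,k)$ and $\Gamma(pq^{-k}x)=\Gamma(px)/(q/x)_k$.
\end{itemize}
\end{lemma}

\begin{proof}
For $x\notin L$, (R1) is \eqref{eq:gamma} iterated; for $x=q^{-l}$ and $k\le l$ it reads $(1)_{k-l}=(1)_{-l}(q^{-l})_k$. Then (R2) follows from \eqref{eq:pshift}, which gives $(pq/x)_k=(-x)^kq^{-k(k+1)/2}(q/x)_k$. The left side of (R3) is $\theta(Yq^k;p)\,\theta(Y^{-1}q^{-k};q)$, and \eqref{eq:theta} with $q$ in place of $p$ gives $\theta(Xq^{-k};q)=(-X)^kq^{-k(k+1)/2}\theta(X;q)$; take $X=1/Y$. Finally (R4) is (R1) and (R2) at the point $px$, with $(px)_k=(x)_k/G(x/q,k)$ from \eqref{eq:pshift}.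
\end{proof}

\subsection{Interpolation}

For $E\in\mathbb C^*$ and $M\ge0$ let $\Theta_M$ be the space of holomorphic functions $F$ on $\mathbb C^*$ with
\[
F(E/\zeta)=F(\zeta),\qquad F(p\zeta)=\big(E/p\zeta^2\big)^MF(\zeta).
\]
Put $\varphi_X(\zeta)=\theta(\zeta X)\,\theta(EX/\zeta)$. By \eqref{eq:theta}, $\theta(p\zeta X)=-(\zeta X)^{-1}\theta(\zeta X)$ and $\theta(EX/p\zeta)=-(EX/p\zeta)\,\theta(EX/\zeta)$, so $\varphi_X\in\Theta_1$, and a product of $M$ such functions lies in $\Theta_M$. These spaces play the role of the polynomials of degree at most $M$.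

\begin{lemma}\label{lem:interp}
If $F\in\Theta_M$ vanishes at $\zeta_0,\dots,\zeta_M$ and the $2M+2$ points $\zeta_i$, $E/\zeta_i$ are distinct modulo $p^{\mathbb Z}$, then $F=0$.
\end{lemma}

\begin{proof}
Suppose $F\ne0$ and choose $\varrho>0$ such that $F$ has no zero on $|\zeta|=\varrho$. Since $d\log F(p\zeta)=d\log F(\zeta)-2M\,d\zeta/\zeta$, the argument principle counts exactly $2M$ zeros in the annulus $|p|\varrho<|\zeta|<\varrho$, which contains one representative of every zero modulo $p^{\mathbb Z}$. But $F$ has at least $2M+2$ zeros modulo $p^{\mathbb Z}$.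
\end{proof}

\begin{example}\label{ex:three}
We prove \eqref{eq:three}. Fix generic $X$, $E$, $g_4$, put $g_5=X^2/Eg_4$, and let $g_2=\zeta$, $g_3=E/\zeta$. The three terms are constant multiples of $\varphi_{X/E}(\zeta)$, $\varphi_1(\zeta)$ and $\varphi_{X/Eg_4}(\zeta)$, so two values of $\zeta$ suffice. At $\zeta=1$ the second term vanishes, $X/g_5=g_3g_4/X$, and the identity reduces to $\theta(g_3g_4/X)=-(g_3g_4/X)\,\theta(X/g_3g_4)$. At $\zeta=X$ the first term vanishes, $g_5=X/g_3g_4$, and it reduces to $\theta(g_3,g_4)=g_3g_4\,\theta(1/g_3,1/g_4)$. Both are instances of \eqref{eq:theta}.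
\end{example}

The next section follows this pattern: vary two parameters with fixed product, and find $M+1$ points at which the sum collapses to a shorter one.

\section{Two sums of type I}\label{sec:typeI}

\subsection{The sum on $C_m$}

For $\omega=(\omega_1,\dots,\omega_m)$ put
\[
\Gamma_C(\omega)=\prod_{i}\Gamma(\omega_i^2)\Gamma(\omega_i^{-2})\prod_{i<j}\Gamma(\omega_i^\pm\omega_j^\pm).
\]
In the sums below each variable is governed by two parameters, a \emph{start} $\alpha$ and an \emph{end} $\alpha'$ with $\alpha\alpha'=q^{-N}$. The variable runs through $\alpha,\alpha q,\dots,\alpha q^N=1/\alpha'$, which are the points $\omega$ with both $\alpha/\omega$ and $\alpha'\omega$ in $\{1,q^{-1},q^{-2},\dots\}$. The parameters that are neither starts nor ends are called \emph{extra}.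

\begin{lemma}\label{lem:C}
Let $m\ge0$ and $N_1,\dots,N_m\ge0$. Let $\mathcal T$ be the family of $2m+4$ parameters $\alpha_1,\dots,\alpha_m$, $\alpha'_1,\dots,\alpha'_m$, $\varepsilon_1,\dots,\varepsilon_4$, with $\alpha_i\alpha_i'=q^{-N_i}$ and $\prod_{s\in\mathcal T}s=pq$. Assume
\begin{equation}\label{eq:condC}
\alpha_i^2,\quad\alpha_i\alpha_j,\ \alpha_i/\alpha_j\ (i\ne j),\quad\alpha_i\varepsilon_k,\quad\alpha_i/\varepsilon_k,\quad\varepsilon_k\varepsilon_l\ (k\ne l)\quad\notin L .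
\end{equation}
Then, with $\omega_i=\alpha_iq^{k_i}$,
\[
\sum_{0\le k_i\le N_i}\frac{\prod_{i=1}^m\prod_{s\in\mathcal T}\Gamma^*(s\omega_i^\pm)}{\Gamma_C(\omega)}=\prod_{\{s,s'\}\subset\mathcal T}\Gamma^*(ss'),
\]
the product being over unordered pairs of distinct members of $\mathcal T$.
\end{lemma}

\begin{proof}
Put $M=\sum_iN_i$, so that $\varepsilon_1\varepsilon_2\varepsilon_3\varepsilon_4=pq^{1+M}$. We induct on $m$, and for fixed $m$ on $M$. For $m=0$ the left side is $1$, and the six factors on the right cancel in pairs such as $\Gamma(\varepsilon_1\varepsilon_2)\Gamma(\varepsilon_3\varepsilon_4)=1$. Let $m\ge1$.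

Since $\alpha_i'\sim1/\alpha_i$ and $\omega_i\sim\alpha_i$, every argument is, up to $L$ and inversion, in the list \eqref{eq:condC}, except $\alpha_i/\omega_i=q^{-k_i}$, $\alpha'_i\omega_i=q^{k_i-N_i}$ and $\alpha_i\alpha_i'=q^{-N_i}$, which are constant. So at a point satisfying \eqref{eq:condC} both sides are limits of their values at nearby generic points, and we may assume that $\alpha_1,\dots,\alpha_m,\varepsilon_1,\varepsilon_2,\varepsilon_3$ are generic.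

\emph{Normalization.} The interpolation points will make an extra parameter play the role of an end. We therefore need a form of the summand that treats ends and extra parameters alike and has no poles at those points. For fixed $\alpha$, for $\xi=(\xi_1,\dots,\xi_{m+4})$ and $k\in\mathbb Z_{\ge0}^m$ put
\[
U_k(\xi)=\frac{\prod_{i,j\le m}\Gamma^*(\alpha_j\omega_i^\pm)}{\Gamma_C(\omega)\prod_{i<j}\Gamma(\alpha_i\alpha_j)}\cdot\frac{\prod_{l}\prod_{i}(\alpha_i\xi_l)_{k_i}\,\Gamma(\xi_lq^{-k_i}/\alpha_i)}{\prod_{l<l'}\Gamma(\xi_l\xi_{l'})} .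
\]
This is meromorphic and symmetric in $\xi$. At $\xi=(\alpha'_1,\dots,\alpha'_m,\varepsilon_1,\dots,\varepsilon_4)$ and for $k_i\le N_i$ it is the summand divided by the right side, because $\Gamma^*(\xi_l\omega_i)/\Gamma^*(\xi_l\alpha_i)=(\alpha_i\xi_l)_{k_i}$ by (R1). The claim is $\sum_{k_i\le N_i}U_k=1$.

\emph{Step 1: dependence on one parameter.} Let $\varepsilon_1=\zeta$ and $\varepsilon_2=\zeta'=E/\zeta$, with $\alpha_1,\dots,\alpha_m,E,\varepsilon_3$ fixed and generic and $\varepsilon_4=pq^{1+M}/E\varepsilon_3$. The balancing condition enters here: since $\zeta\varepsilon_3\cdot\zeta'\varepsilon_4=\zeta'\varepsilon_3\cdot\zeta\varepsilon_4=pq^{1+M}$, the reflection equation in \eqref{eq:gamma} gives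
\begin{equation}\label{eq:Q}
\Gamma(\zeta\varepsilon_3)\Gamma(\zeta'\varepsilon_4)\Gamma(\zeta'\varepsilon_3)\Gamma(\zeta\varepsilon_4)=\frac{\Gamma(\zeta\varepsilon_3)}{\Gamma(\zeta\varepsilon_3q^{-M})}\,\frac{\Gamma(\zeta'\varepsilon_3)}{\Gamma(\zeta'\varepsilon_3q^{-M})}=\prod_{j=1}^M\varphi_{\varepsilon_3q^{-j}}(\zeta)=:Q(\zeta).
\end{equation}
Moreover $\Gamma(\zeta q^{-k_i}/\alpha_i)/\Gamma(\zeta\alpha_i')=(\zeta\alpha'_i)_{N_i-k_i}$, the same holds for $\zeta'$, and $\Gamma(\zeta\zeta')=\Gamma(E)$ is constant. Hence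
\[
U_k=C_k\,\frac{\prod_i(\alpha_i\zeta,\alpha_i\zeta')_{k_i}\,(\alpha'_i\zeta,\alpha'_i\zeta')_{N_i-k_i}}{Q(\zeta)}\qquad(0\le k_i\le N_i)
\]
with $C_k$ finite and independent of $\zeta$. The numerator is a product of $M$ functions $\varphi_X$. So $P=Q\sum_kU_k$ and $Q$ lie in $\Theta_M$, and it suffices to show $P=Q$ at $M+1$ points; then $\sum_kU_k=1$ for generic $\zeta$, where $Q(\zeta)\ne0$.

\emph{Step 2: the $M$ points $\zeta=q^{-\ell}/\alpha_i$ with $1\le i\le m$, $0\le\ell<N_i$.} Here $\zeta$ is an end for the start $\alpha_i$, with a shorter range. The components of $\xi$ are $\sim1/\alpha_j$ $(j\le m)$, $1/\alpha_i$, $E\alpha_i$, $\varepsilon_3$, $1/E\varepsilon_3$, so the gamma arguments $\xi_lq^{-k_j}/\alpha_j$ and $\xi_l\xi_{l'}$ are $\sim$ one of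
\[
\frac1{\alpha_j\alpha_h},\quad\frac{E\alpha_i}{\alpha_j},\quad\frac{\varepsilon_3}{\alpha_j},\quad\frac1{E\varepsilon_3\alpha_j},\quad E^{\pm1},\quad E\alpha_i\varepsilon_3,\quad\frac{\alpha_i}{\varepsilon_3}\qquad(j,h\le m).
\]
All are nontrivial, so each $U_k$ is holomorphic in $\xi$ near this point. The terms with $k_i>\ell$ vanish there, as $(\alpha_i\zeta)_{k_i}=(q^{-\ell})_{k_i}=0$. The induction hypothesis does not apply to the remaining terms directly, because the old end $\alpha_i'$, now an extra parameter, violates \eqref{eq:condC}. Replace $\alpha_i'$ by $w\alpha'_i$ and $\zeta'$ by $\zeta'/w$, with $w$ near $1$ and $(\alpha,E,\varepsilon_3,w)$ generic. Consider the data with starts $\alpha_j$, ends $\alpha'_j$ $(j\ne i)$ and $\zeta$, and extra parameters $w\alpha'_i$, $\zeta'/w$, $\varepsilon_3$, $\varepsilon_4$. They satisfy \eqref{eq:condC}: the quantities that involve exactly one of $w\alpha_i'$, $\zeta'/w$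 contain $w^{\pm1}$, the product of these two is $\sim E$, and the others are $\sim\alpha_j\varepsilon_3^{\pm1}$, $\alpha_j(E\varepsilon_3)^{\pm1}$, $1/E$ or involve only the $\alpha_j$. The total length is $M-N_i+\ell<M$. By induction and the symmetry of $U_k$ in $\xi$, the sum of $U_k$ over $k_i\le\ell$, $k_j\le N_j$ equals $1$ at the perturbed point. Let $w\to1$.

\emph{Step 3: the point $\zeta=1/\alpha'_1=\alpha_1q^{N_1}$.} The factor $(\alpha'_1\zeta)_{N_1-k_1}=(1)_{N_1-k_1}$ leaves only $k_1=N_1$, that is, $\omega_1=1/\alpha_1'$. For such $k$ view $U_k$ as summand over right side and let $\zeta\to1/\alpha'_1$ through generic values. The factors $\Gamma(\zeta/\omega_1)$ and $\Gamma(\zeta\alpha'_1)$ are identical and cancel. The other arguments that involve $\zeta$ or $\zeta'$ are $E$, or $\zeta s$, $\zeta's$ with $s\sim\alpha_j^{\pm1},\varepsilon_3,1/E\varepsilon_3$; their limits are nontrivial, since $\zeta\sim\alpha_1$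 and $\zeta'\sim E/\alpha_1$ in the limit. At $\zeta=\omega_1$:
\begin{itemize}
\item $\Gamma(\zeta\omega_1)\Gamma(\alpha'_1/\omega_1)=\Gamma(\omega_1^2)\Gamma(\omega_1^{-2})$ cancels against $\Gamma_C$, and $\Gamma^*(\alpha'_1\omega_1)=1$;
\item for $i\ge2$, $\Gamma(\zeta\omega_i^\pm)\Gamma(\alpha'_1\omega_i^\pm)=\Gamma(\omega_1^\pm\omega_i^\pm)$ cancels against $\Gamma_C$;
\item for $s\ne\zeta,\alpha'_1$, $\Gamma^*(s\omega_1^\pm)$ cancels against $\Gamma^*(s\zeta)\Gamma^*(s\alpha'_1)$ on the right side.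
\end{itemize}
What remains is summand over right side for $m-1$, with starts $\alpha_2,\dots,\alpha_m$, ends $\alpha'_2,\dots,\alpha'_m$ and extra parameters $\alpha_1$, $\zeta'\sim E/\alpha_1$, $\varepsilon_3$, $\varepsilon_4$. We removed two parameters with product $1$, so the product is still $pq$. The variables $\alpha_2,\dots,\alpha_m,\alpha_1,\zeta',\varepsilon_3$ are generic, which implies \eqref{eq:condC}. By induction on $m$ the sum is $1$.

The $M+1$ points of Steps 2 and 3 are distinct modulo $p^{\mathbb Z}$, since $q^j\notin p^{\mathbb Z}$ for $j\ne0$ and the $\alpha_i$ are generic, and the ratio of one of them to the image of one of them under $\zeta\mapsto E/\zeta$ contains $E^{-1}$. Lemma~\ref{lem:interp} gives $P=Q$.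
\end{proof}

\subsection{The sum on $A_m$}

Now there are $m+1$ variables with product $1$, and the parameters come in two families, one paired with $z_i$ and one with $1/z_i$.

\begin{lemma}\label{lem:A}
Let $m\ge1$ and $N_1,\dots,N_m\ge0$. Let $r_1,\dots,r_{m+2}$, $s_1,\dots,s_{m+2}$ satisfy $r_is_i=q^{-N_i}$ $(i\le m)$ and $RS=pq$, where $R=\prod_kr_k$, $S=\prod_ks_k$. Put $Z=1/s_1\cdots s_m$ and assume that for $i,j\le m$, $r\in\{r_{m+1},r_{m+2}\}$, $s\in\{s_{m+1},s_{m+2}\}$,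
\begin{equation}\label{eq:condA}
s_i/s_j\ (i\ne j),\quad s_i/Z,\quad rs_i,\quad rZ,\quad s/s_i,\quad s/Z,\quad rs,\quad r_{m+1}r_{m+2}Zs_i\quad\notin L .
\end{equation}
Then, with $z_i=s_iq^{k_i}$ $(i\le m)$ and $z_{m+1}=1/z_1\cdots z_m$,
\[
\sum_{0\le k_i\le N_i}\frac{\prod_{i=1}^{m+1}\prod_{k=1}^{m+2}\Gamma^*(r_kz_i)\Gamma^*(s_k/z_i)}{\prod_{1\le i<j\le m+1}\Gamma(z_i/z_j)\Gamma(z_j/z_i)}=\prod_{k,l=1}^{m+2}\Gamma^*(r_ks_l)\prod_{k=1}^{m+2}\Gamma(R/r_k)\Gamma(S/s_k).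
\]
\end{lemma}

\begin{proof}
Put $M=\sum_iN_i$, $|k|=\sum_ik_i$, $\zeta=r_{m+1}$, $\zeta'=r_{m+2}=E/\zeta$. Then $z_{m+1}=Zq^{-|k|}$ and
\[
R=q^{-M}ZE,\quad R/\zeta'=\zeta Zq^{-M},\quad R/\zeta=\zeta'Zq^{-M},\quad Es_{m+1}s_{m+2}=pq^{1+M},\quad S=s_{m+1}s_{m+2}/Z .
\]
For $k\le m$ we have $r_k\sim1/s_k$, $R/r_k\sim EZs_k$ and $S/s_k\sim1/EZs_k$; also $S/s_{m+1}=s_{m+2}/Z$ and $S/s_{m+2}=s_{m+1}/Z$. So every argument is, up to $L$ and inversion, in the list \eqref{eq:condA}, except the constants $r_iz_i=q^{k_i-N_i}$, $s_i/z_i=q^{-k_i}$, $r_is_i=q^{-N_i}$. By continuity we may take $s_1,\dots,s_{m+1},E,\zeta$ generic. We induct on $M$. For fixed $s$, $R=pq/S$ and $r=(r_1,\dots,r_{m+2})$ put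
\[
U_k(r)=\frac{\prod_{i\le m+1}\prod_{l}\Gamma^*(s_l/z_i)}{\prod_{i<j}\Gamma(z_i/z_j)\Gamma(z_j/z_i)\prod_l\Gamma(S/s_l)}\ \prod_{l=1}^{m+2}\frac{\Gamma(r_lz_{m+1})\prod_{i\le m}(r_ls_i)_{k_i}}{\Gamma(r_ls_{m+1})\Gamma(r_ls_{m+2})\Gamma(R/r_l)} .
\]
This is meromorphic and symmetric in $r$, and by (R1) it is summand over right side when $r_is_i=q^{-N_i}$, $k_i\le N_i$ and $\prod_lr_l=R$. The claim is $\sum_{k_i\le N_i}U_k=1$.

Fix generic $s_1,\dots,s_{m+1},E$ and vary $\zeta$. We have $\Gamma(\zeta z_{m+1})/\Gamma(R/\zeta')=(\zeta Zq^{-M})_{M-|k|}$ and $\Gamma(\zeta'z_{m+1})/\Gamma(R/\zeta)=(\zeta'Zq^{-M})_{M-|k|}$, and \eqref{eq:Q} holds with $s_{m+1},s_{m+2}$ in place of $\varepsilon_3,\varepsilon_4$. Therefore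
\[
U_k=C_k\,\frac{\prod_{i\le m}(\zeta s_i,\zeta's_i)_{k_i}\,(\zeta Zq^{-M},\zeta'Zq^{-M})_{M-|k|}}{Q(\zeta)},\qquad Q=\prod_{j=1}^M\varphi_{s_{m+1}q^{-j}},
\]
with $C_k$ finite and independent of $\zeta$. Again $P=Q\sum_kU_k$ and $Q$ lie in $\Theta_M$, and we need $M+1$ points.

\emph{The points $\zeta=q^{-\ell}/s_i$ with $i\le m$, $0\le\ell<N_i$.} The components of $r$ are $\sim1/s_j$ $(j\le m)$, $1/s_i$, $Es_i$, and $s_{m+2}\sim1/Es_{m+1}$. So the gamma arguments that depend on $r$ are, up to $L$ and inversion, among $Z/s_j$, $EZs_j$, $s_{m+1}/s_j$, $Es_js_{m+1}$ $(j\le m)$, all nontrivial. Thus $U_k$ is holomorphic in $r$ near the point, and it vanishes there for $k_i>\ell$ because $(\zeta s_i)_{k_i}=(q^{-\ell})_{k_i}$. Replace $r_i$ by $wr_i$ and $\zeta'$ by $\zeta'/w$ with $(s_1,\dots,s_{m+1},E,w)$ generic, pair $s_i$ with $\zeta$, and let $wr_i$, $\zeta'/w$ be the unpaired $r$'s. Then \eqref{eq:condA} holds: the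 quantities $rs_j$, $rZ$, $rs$ contain $w^{\pm1}$, the last one is $\sim EZs_j$, and the others do not involve $r$ and are nontrivial. The total length has dropped to $M-N_i+\ell$, so the sum of $U_k$ over $k_i\le\ell$, $k_j\le N_j$ is $1$ by induction and symmetry. Let $w\to1$.

\emph{The point $\zeta=q^M/Z$.} The factor $(1)_{M-|k|}$ leaves only $k=(N_1,\dots,N_m)$. Then $z_i=1/r_i$ for $i\le m$ and $z_{m+1}=Zq^{-M}$. The factors $\Gamma(\zeta z_{m+1})$ and $\Gamma(R/\zeta')$ have the same argument $\zeta Zq^{-M}$ and cancel before we specialize. With $\zeta\sim1/Z$ and $\zeta'\sim EZ$, the other arguments that involve $\zeta,\zeta'$ become, up to $L$ and inversion, $s_j/Z$, $EZs_j$ $(j\le m+1)$ and $EZ^2$, all nontrivial. At the point, $z_{m+1}=1/r_{m+1}$ and $R=\zeta'$. The factors $\Gamma(r_kz_i)=\Gamma(r_k/r_i)$ with $k\ne i$, $k,i\le m+1$ cancel the denominator, and $\Gamma^*(r_iz_i)=1$ for $i\le m$. The summand is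 reduced to $\prod_{i\le m+1}\Gamma(\zeta'/r_i)\prod_{i\le m+1}\prod_l\Gamma^*(r_is_l)$, and the right side, where $S=pq/\zeta'$, to the same product times $\prod_l\Gamma(\zeta's_l)\Gamma(pq/\zeta's_l)=1$.

The $M+1$ points and their images under $\zeta\mapsto E/\zeta$ are distinct modulo $p^{\mathbb Z}$: besides nonzero powers of $q$, their ratios are $\sim s_i/s_j$, $s_i/Z$, their inverses, or contain $E^{\pm1}$. Lemma~\ref{lem:interp} gives $P=Q$.
\end{proof}

\section{The type II sum on $C_n$}\label{sec:typeII}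

For $\omega=(\omega_1,\dots,\omega_n)$ and parameters $f_0,\dots,f_s$ put
\[
\Psi(\omega;f_0,\dots,f_s)=\frac{\prod_{j=1}^n\prod_{k=0}^s\Gamma^*(f_k\omega_j^\pm)\prod_{1\le i<j\le n}\Gamma^*(t\omega_i^\pm\omega_j^\pm)}{\Gamma_C(\omega)} .
\]
This will turn out to be the summand of $W$ (Lemma~\ref{lem:dictW}). The pair factors $\Gamma^*(t\omega_i^\pm\omega_j^\pm)$ are what appears on the right of Lemma~\ref{lem:C} when the $2n$ numbers $t^{1/2}\omega_i^{\pm1}$ are among the parameters. Taking $m=n-1$ leaves room for two more parameters, and the new sum has only $n-1$ variables, which sets up an induction on $n$.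

\begin{lemma}\label{lem:II}
Let $n\ge1$, let $t,f_0,f_2,f_3,f_4$ be generic, and let $f_1,f_5$ be given by $f_0f_1t^{n-1}=q^{-N}$ and $t^{2n-2}f_0\cdots f_5=pq$. With $\omega_j=f_0t^{n-j}q^{\nu_j}$,
\[
I_n(f_0,\dots,f_5):=\sum_{\nu\in\Lambda_N}\Psi(\omega;f_0,\dots,f_5)=\prod_{j=1}^n\Big(\frac{\Gamma(t^j)}{\Gamma(t)}\prod_{0\le k<l\le5}\Gamma^*(t^{j-1}f_kf_l)\Big).
\]
\end{lemma}

\begin{proof}
For $n=1$ this is Lemma~\ref{lem:C} with $m=1$, start $f_0$ and end $f_1$. Let $n\ge2$, fix $t^{1/2}$, and put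
\[
\chi=t^{-1/2}f_5,\qquad\chi'=pq/t^n\chi,\qquad f'_5=t^{n-1}f_5,\qquad\text{so that } t^{1/2}\chi'f'_5=pq .
\]
Note $f'_5\sim1/f_2f_3f_4$. For $N\ge\nu_1\ge\kappa_1\ge\nu_2\ge\dots\ge\kappa_{n-1}\ge\nu_n\ge0$ put $\eta_j=f_0t^{n-j-1/2}q^{\kappa_j}$, and let $J$ be the sum over all such $(\nu,\kappa)$ of
\[
\prod_{i\le n,\;j\le n-1}\Gamma^*(t^{1/2}\omega_i^\pm\eta_j^\pm)\cdot\frac{\prod_i\big(\Gamma(f'_5\omega_i^\pm)\prod_{k\le4}\Gamma^*(f_k\omega_i^\pm)\big)}{\Gamma_C(\omega)}\cdot\frac{\prod_j\Gamma(\chi\eta_j^\pm)\Gamma(\chi'\eta_j^\pm)}{\Gamma_C(\eta)} .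
\]

\emph{Sum over $\kappa$ first.} Apply Lemma~\ref{lem:C} with $m=n-1$ to the parameters $t^{1/2}\omega_i^{\pm1}$, $\chi$, $\chi'$, whose product is $t^n\chi\chi'=pq$. The variable $\eta_i$ has start $t^{1/2}\omega_{i+1}=f_0t^{n-i-1/2}q^{\nu_{i+1}}$ and end $t^{1/2}/\omega_i$, with product $q^{\nu_{i+1}-\nu_i}$, so $\nu_{i+1}\le\kappa_i\le\nu_i$. The extra parameters are $t^{1/2}\omega_1\sim f_0t^{n-1/2}$, $t^{1/2}/\omega_n\sim t^{1/2}/f_0$, $\chi$ and $\chi'\sim t^{1/2-n}/f_5$. Up to $L$ and inversion the quantities \eqref{eq:condC} are $f_0^2t^*$, $f_0f_5^{\pm1}t^*$ and the pure powers $t^{j-i}$ $(i\ne j)$, $t^i$, $t^{n-i}$ $(1\le i\le n-1)$, $t^n$; all are nontrivial. The inner sum equals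
\[
\Gamma(t)^n\,\Gamma(\chi\chi')\prod_{i<j}\Gamma^*(t\omega_i^\pm\omega_j^\pm)\prod_i\Gamma(t^{1/2}\chi\omega_i^\pm)\Gamma(t^{1/2}\chi'\omega_i^\pm).
\]
Here $\Gamma(\chi\chi')=1/\Gamma(t^n)$ and $t^{1/2}\chi=f_5$, and by \eqref{eq:cancel} the last factor cancels $\Gamma(f'_5\omega_i^\pm)$. So $J=\Gamma(t)^n\,\Gamma(t^n)^{-1}I_n(f_0,\dots,f_5)$.

\emph{Sum over $\nu$ first.} Apply Lemma~\ref{lem:C} with $m=n$ to $t^{1/2}\eta_j^{\pm1}$, $f_0,\dots,f_4$, $f'_5$, whose product is $t^{2n-2}f_0\cdots f_5=pq$; this is why $f_5$ was replaced by $f'_5$. The (start, end) pairs are $(t^{1/2}\eta_1,f_1)$ for $\omega_1$, $(t^{1/2}\eta_i,t^{1/2}/\eta_{i-1})$ for $\omega_i$ with $2\le i\le n-1$, and $(f_0,t^{1/2}/\eta_{n-1})$ for $\omega_n$, with products $q^{\kappa_1-N}$, $q^{\kappa_i-\kappa_{i-1}}$, $q^{-\kappa_{n-1}}$. The starts are $\sim f_0t^{n-i}$ and the extra parameters are $f_2,f_3,f_4,f'_5$. The quantities \eqref{eq:condC}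 are $\sim f_0^2t^*$, $t^{j-i}$ $(i\ne j)$, $f_0f_k^{\pm1}t^*$ $(2\le k\le5)$ and $(f_kf_l)^{\pm1}$ $(2\le k<l\le4)$, all nontrivial. The inner sum equals
\[
\Gamma(t)^{n-1}\prod_{k<l\le4}\Gamma(f_kf_l)\prod_{k\le4}\Gamma(f_kf'_5)\prod_{i<j}\Gamma^*(t\eta_i^\pm\eta_j^\pm)\prod_j\Big(\Gamma(t^{1/2}f'_5\eta_j^\pm)\prod_{k\le4}\Gamma^*(t^{1/2}f_k\eta_j^\pm)\Big),
\]
and $\Gamma(t^{1/2}f'_5\eta_j^\pm)$ cancels $\Gamma(\chi'\eta_j^\pm)$. The remaining sum, over $N\ge\kappa_1\ge\dots\ge\kappa_{n-1}\ge0$, is $I_{n-1}(t^{1/2}f_0,\dots,t^{1/2}f_4,t^{-1/2}f_5)$. Its data satisfy the hypotheses: $tf_0f_1t^{n-2}=q^{-N}$, $t^{2n-4}\cdot t^2f_0\cdots f_5=pq$, $\eta_j=(t^{1/2}f_0)t^{n-1-j}q^{\kappa_j}$, and $t,t^{1/2}f_0,t^{1/2}f_2,t^{1/2}f_3,t^{1/2}f_4$ are generic, since the square of a nontrivial monomial in them is a nontrivial monomial in $t,f_0,f_2,f_3,f_4$.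

Comparing the two evaluations and using the induction hypothesis,
\[
I_n=\frac{\Gamma(t^n)}{\Gamma(t)}\prod_{k<l\le4}\Gamma(f_kf_l)\prod_{k\le4}\Gamma(t^{n-1}f_kf_5)\cdot\prod_{j=1}^{n-1}\Big(\frac{\Gamma(t^j)}{\Gamma(t)}\prod_{k<l\le4}\Gamma^*(t^jf_kf_l)\prod_{k\le4}\Gamma(t^{j-1}f_kf_5)\Big),
\]
which is the asserted product.
\end{proof}

\section{From $A_{2n-1}$ to $C_n$ in gamma function form}\label{sec:AC}

\subsection{Variables and parameters}\label{sub:setup}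

Let $b_1=q^{-N}$, assume \eqref{eq:split}, and let $a,\hat a,t,b_2,b_3,c_1,c_2$ be generic. Then
\[
b_4\sim a\hat at/b_2b_3,\qquad c_3\sim a^2t^{-n}/\hat ac_1c_2 .
\]
We rescale the $2n$ numbers of Section~\ref{sec:intro} so that their product is $1$. Choose $u$ with $u^{2n}=a^{n-1}\hat at^{n-1}$ and, for $(\lambda,\mu)\in\mathcal P_N$, put
\[
z_i=ut^{1-i}q^{\lambda_i}\ (i\le n),\qquad z_{n+j}=\frac ua\,t^{j-1}q^{-\mu_j}\ (j\le n-1),\qquad z_{2n}=\frac u{\hat a}\,q^{-D}.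
\]
Indeed $\prod_iz_i=u^{2n}a^{1-n}\hat a^{-1}t^{1-n}=1$. Choose $\sigma,\tau$ with $\sigma^2=u^2/a$, $\tau^2=at/u^2$, and put $x=\tau u$, $y=u/\sigma$. Then
\[
\sigma^2\tau^2=t,\qquad x^2=at,\qquad y^2=a,\qquad\sigma\tau x=yt,\qquad\tau^{2n}=at/\hat a,\qquad\sigma^{2n}=\hat at^{n-1}/a .
\]
The balancing conditions of Section~\ref{sec:typeI} contain $pq$, while \eqref{eq:split} contains no $p$; we supply it by multiplying one $b$ and one $c$ by $p$, which by (R4) changes only monomial factors. With $c_0=at^{1-n}$ let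
\[
\beta_k=\frac{b_k}u\ (k=1,2,3),\quad\beta_4=\frac{pb_4}u,\qquad\gamma_k=\frac{uc_k}a\ (k=0,1,3),\quad\gamma_2=\frac{puc_2}a .
\]
Since $\tau^{2n-4}=u^4/a\hat at$ and $\sigma^{2n-4}=a\hat at^{n-1}/u^4$, the two equations \eqref{eq:split} become
\begin{equation}\label{eq:balgamma}
\tau^{2n-4}\beta_1\beta_2\beta_3\beta_4=pq,\qquad\sigma^{2n-4}t^n\gamma_0\gamma_1\gamma_2\gamma_3=pq .
\end{equation}
Define
\[
\Phi(z)=\prod_{1\le i<j\le2n}\frac{\Gamma^*(\tau^2z_iz_j)\,\Gamma^*(\sigma^2/z_iz_j)}{\Gamma(z_i/z_j)\Gamma(z_j/z_i)}\ \prod_{i=1}^{2n}\Big(\prod_{k=1}^4\Gamma^*(\beta_kz_i)\prod_{k=0}^3\Gamma^*(\gamma_k/z_i)\Big);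
\]
up to normalization this is the summand of $V$ (Lemma~\ref{lem:dictV}). Finally put $v_k=\beta_k/\tau$, so that $v_1=q^{-N}/x$, $v_2=b_2/x$, $v_3=b_3/x$, $v_4=pb_4/x$, and for $\nu\in\Lambda_N$
\[
\omega_j=xt^{1-j}q^{\nu_j},\qquad\Psi(\omega)=\Psi(\omega;v_1,\dots,v_4,\tau\gamma_0,\dots,\tau\gamma_3).
\]

\begin{proposition}\label{prop:AC}
We have
\[
\sum_{(\lambda,\mu)\in\mathcal P_N}\Phi(z)=\frac{B}{\prod_{1\le k<l\le4}\Gamma(v_kv_l)}\sum_{\nu\in\Lambda_N}\Psi(\omega),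
\]
where $B$ is finite, nonzero, and depends only on $n,p,q,\sigma,\tau,\gamma_0,\dots,\gamma_3$.
\end{proposition}

\subsection{The case $n=1$}

Here $u^2=\hat a$, $z_1=z=uq^{\lambda}$, $z_2=1/z$, and the pair factors are the constants $\Gamma(\tau^2)\Gamma(\sigma^2)$. Lemma~\ref{lem:C} with $m=1$ and the parameters $\tau z^{\pm1},v_1,\dots,v_4$ (start $\tau z=xq^\lambda$, end $v_1$), read from right to left, says
\[
\Gamma(\tau^2)\prod_{k=1}^4\Gamma^*(\beta_kz^\pm)=\frac1{\prod_{k<l}\Gamma(v_kv_l)}\sum_{\nu=\lambda}^N\frac{\Gamma^*(\tau z^\pm\omega^\pm)\prod_k\Gamma^*(v_k\omega^\pm)}{\Gamma(\omega^2)\Gamma(\omega^{-2})},\qquad\omega=xq^\nu .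
\]
Insert this into $\sum_\lambda\Phi$ and exchange the sums. The inner sum over $0\le\lambda\le\nu$ has six parameters $\tau\omega^{\pm1},\gamma_0,\dots,\gamma_3$ (start $\gamma_0=u$, end $\tau/\omega=q^{-\nu}/u$), with product $\tau^2\gamma_0\gamma_1\gamma_2\gamma_3=pq$ by \eqref{eq:balgamma}. Lemma~\ref{lem:C} evaluates it as $\Gamma(\tau^2)\prod_{k<l}\Gamma(\gamma_k\gamma_l)\prod_k\Gamma^*(\tau\gamma_k\omega^\pm)$; the quantities \eqref{eq:condC} are $\sim\hat a$, $at$, $\hat a/at$, $\hat ac_k/a$, $a/c_k$, $(tc_k)^{\pm1}$. This is the proposition, with $B=\Gamma(\sigma^2)\Gamma(\tau^2)\prod_{k<l}\Gamma(\gamma_k\gamma_l)$. By \eqref{eq:n1}, with $c'_k=\hat ac_k/a$, Theorem~\ref{thm:trans} then relates $W^{(1)}(\hat a;b_1,\dots,b_4,c'_1,c'_2,c'_3)$ to the series of the same shape with $\hat a$ replaced by $A=at=\hat a^2q/c'_1c'_2c'_3$ and $c'_k$ by $Ac'_k/\hat a$.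

For $n\ge2$ the first move removes the factors $\Gamma^*(\tau^2z_iz_j)$, but the factors $\Gamma^*(\sigma^2/z_iz_j)$ still couple the variables. A second application of Lemma~\ref{lem:C} removes them, at the price of a second auxiliary sum. The sum over $z$ is then of type I on $A_{2n-1}$, and the second auxiliary sum can be evaluated afterward.

\subsection{Proof of Proposition~\ref{prop:AC}}

\emph{Step 1: expanding the factors $\Gamma^*(\tau^2z_iz_j)$.} Fix $(\lambda,\mu)$ and apply Lemma~\ref{lem:C} with $m=n$ to $\tau z_1,\dots,\tau z_{2n},v_1,\dots,v_4$; the product is $pq$ by the first equation \eqref{eq:balgamma}. The starts are $\tau z_i=xt^{1-i}q^{\lambda_i}$ $(i\le n)$. The end is $v_1$ for $i=1$, with product $q^{\lambda_1-N}$, and $\tau z_{n+i-1}$ for $i\ge2$, with product $q^{\lambda_i-\mu_{i-1}}$. So the variables are the $\omega_i$, with $\lambda_1\le\nu_1\le N$ and $\lambda_i\le\nu_i\le\mu_{i-1}$. The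 extra parameters are $\tau z_{2n}\sim x/\hat a$, $v_2,v_3,v_4$, and the quantities \eqref{eq:condC} are
\[
\sim\ at^*,\quad t^{j-i}\ (i\ne j),\quad at^*/\hat a,\quad\hat at^*,\quad b_kt^*,\quad at^*/b_k,\quad b_k/\hat a,\quad b_kb_l/at\qquad(k\ne l\text{ in }\{2,3,4\}).
\]
They are nontrivial: those with $b_4$ contain $b_2$ or $b_3$ after substitution. Hence
\[
\prod_{i<j}\Gamma^*(\tau^2z_iz_j)\prod_{i}\prod_{k=1}^4\Gamma^*(\beta_kz_i)=\frac1{\prod_{k<l}\Gamma(v_kv_l)}\sum_\nu\frac{\prod_{j\le n}\big(\prod_{i\le2n}\Gamma^*(\tau z_i\omega_j^\pm)\prod_{k=1}^4\Gamma^*(v_k\omega_j^\pm)\big)}{\Gamma_C(\omega)} .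
\]

\emph{Step 2: expanding the factors $\Gamma^*(\sigma^2/z_iz_j)$.} The natural parameters would be $\sigma/z_i$ and $\gamma_k/\sigma$, but by \eqref{eq:balgamma} their product is $pq/t^n$. We therefore keep $\gamma_3$ aside and use
\[
w_0=\frac{\gamma_0}\sigma=yt^{1-n},\qquad w_1=\frac{\gamma_1}\sigma=\frac{c_1}y,\qquad w_2=\frac{\gamma_2}\sigma=\frac{pc_2}y,\qquad w_3=\frac{t^n\gamma_3}\sigma=\frac{t^nc_3}y,
\]
so that $\sigma^{2n}w_0w_1w_2w_3=pq$. Apply Lemma~\ref{lem:C} with $m=n$ to $\sigma/z_1,\dots,\sigma/z_{2n},w_0,\dots,w_3$. The starts are $\sigma/z_{n+i}=yt^{1-i}q^{\mu_i}$ $(i\le n-1)$ and $w_0$, the ends are $\sigma/z_i=y^{-1}t^{i-1}q^{-\lambda_i}$ $(i\le n)$. So the variables are $\eta_i=yt^{1-i}q^{\rho_i}$ with $\mu_i\le\rho_i\le\lambda_i$, where $\mu_n=0$. The extra parameters are $\sigma/z_{2n}\sim\hat a/y$, $w_1,w_2,w_3$, and the quantities \eqref{eq:condC} are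
\[
\sim\ at^*,\quad t^{j-i}\ (i\ne j),\quad\hat at^*,\quad at^*/\hat a,\quad c_kt^*,\quad at^*/c_k,\quad\hat ac_kt^*/a,\quad c_kc_lt^*/a\qquad(k\ne l\text{ in }\{1,2,3\}).
\]
They are nontrivial: those with $c_3$ contain $c_1$ or $c_2$ after substitution. Put $\delta=pq/t^n\gamma_3$. The right side of the lemma contains the unwanted factors $\Gamma(\sigma w_3/z_i)=1/\Gamma(\delta z_i)$, so
\[
\prod_{i<j}\Gamma^*(\sigma^2/z_iz_j)\prod_i\prod_{k=0}^2\Gamma^*(\gamma_k/z_i)=\frac{\prod_i\Gamma(\delta z_i)}{\prod_{k<l}\Gamma(w_kw_l)}\sum_\rho\frac{\prod_{j\le n}\big(\prod_{i\le2n}\Gamma^*(\sigma z_i^{-1}\eta_j^\pm)\prod_{k=0}^3\Gamma^*(w_k\eta_j^\pm)\big)}{\Gamma_C(\eta)} .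
\]

\emph{Step 3: the sum over $(\lambda,\mu)$.} Now $\sum\Phi$ is a finite sum over all $(\lambda,\mu,\nu,\rho)$ with
\[
N\ge\nu_1\ge\lambda_1\ge\rho_1\ge\mu_1\ge\nu_2\ge\lambda_2\ge\rho_2\ge\mu_2\ge\dots\ge\mu_{n-1}\ge\nu_n\ge\lambda_n\ge\rho_n\ge0 .
\]
For fixed $\nu,\rho$ the parts $\lambda_i\in[\rho_i,\nu_i]$ and $\mu_j\in[\nu_{j+1},\rho_j]$ vary independently, and the factors that depend on $z$ are
\[
\frac{\prod_{i\le2n}\Big(\Gamma(\delta z_i)\Gamma(\gamma_3/z_i)\prod_{j\le n}\Gamma^*(\tau\omega_j^\pm z_i)\,\Gamma^*(\sigma\eta_j^\pm/z_i)\Big)}{\prod_{i<j}\Gamma(z_i/z_j)\Gamma(z_j/z_i)} .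
\]
This is the summand of Lemma~\ref{lem:A} with $m=2n-1$, which requires $2n+1$ parameters in each family: $\{r\}=\{\tau\omega_j^{\pm1},\delta\}$ and $\{s\}=\{\sigma\eta_j^{\pm1},\gamma_3\}$. The parameter kept aside and the one created in Step 2 complete the two families, and $R=\tau^{2n}\delta$, $S=\sigma^{2n}\gamma_3$ have product $t^n\delta\gamma_3=pq$. The pairs are:
\begin{itemize}
\item for $z_i$ $(i\le n)$: $s=\sigma\eta_i=ut^{1-i}q^{\rho_i}$ and $r=\tau/\omega_i=u^{-1}t^{i-1}q^{-\nu_i}$, with product $q^{\rho_i-\nu_i}$;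
\item for $z_{n+j}$ $(j\le n-1)$: $s=\sigma/\eta_j=\frac uat^{j-1}q^{-\rho_j}$ and $r=\tau\omega_{j+1}=\frac aut^{1-j}q^{\nu_{j+1}}$, with product $q^{\nu_{j+1}-\rho_j}$.
\end{itemize}
The last variable is $z_{2n}=1/z_1\cdots z_{2n-1}$, so $Z\sim u/\hat a$. The unpaired parameters are $\tau\omega_1\sim at/u$, $\delta\sim at^{-n}/uc_3$, $\sigma/\eta_n\sim ut^{n-1}/a$ and $\gamma_3=uc_3/a$. Up to $L$, with $1\le j\le n-1$ in the exponents $j$ and $n-j$, the quantities \eqref{eq:condA} are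
\[
\begin{array}{ll}
s_i/s_{i'}:\ t^h\ (h\ne0),\ (at^*)^{\pm1}; & s_i/Z:\ \hat at^*,\ \hat at^*/a;\\[2pt]
rs_i:\ at^*,\ t^j,\ at^*/c_3,\ t^*/c_3; & rZ:\ at/\hat a,\ at^{-n}/\hat ac_3;\\[2pt]
s/s_i:\ t^*/a,\ t^{n-j},\ c_3t^*/a,\ c_3t^*; & s/Z:\ \hat at^{n-1}/a,\ \hat ac_3/a;\\[2pt]
rs:\ t^n,\ tc_3,\ 1/tc_3,\ t^{-n}; & r_{m+1}r_{m+2}Zs_i:\ a^2t^*/\hat ac_3,\ at^*/\hat ac_3 .
\end{array}
\]
All are nontrivial, those with $c_3$ because they contain $(c_1c_2)^{\pm1}$. With $w'_3=\sigma^{2n-1}\gamma_3$, the sum over $(\lambda,\mu)$ equals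
\[
\Gamma(\delta\gamma_3)\Gamma(\tau^{2n})\Gamma(\sigma^{2n})\prod_{j,l}\Gamma^*(\sigma\tau\omega_j^\pm\eta_l^\pm)\prod_j\Gamma(\tau\gamma_3\omega_j^\pm)\Gamma(\tau^{2n-1}\delta\omega_j^\pm)\prod_l\Gamma(\sigma\delta\eta_l^\pm)\Gamma(w'_3\eta_l^\pm).
\]

\emph{Step 4: the sum over $\rho$.} Since $\sigma\delta w_3=pq$, the factor $\Gamma(\sigma\delta\eta_l^\pm)$ cancels $\Gamma(w_3\eta_l^\pm)$ from Step 2; in effect $w_3$ is replaced by $w'_3$. For fixed $\nu\in\Lambda_N$ the sum over $\nu_{i+1}\le\rho_i\le\nu_i$ (with $\nu_{n+1}=0$) is that of Lemma~\ref{lem:C} with $m=n$ and parameters $\sigma\tau\omega_j^{\pm1},w_0,w_1,w_2,w'_3$. Their product is $t^n\cdot(pq/\sigma^{2n}w_3)\cdot\sigma^{2n-1}\gamma_3=pq\,t^n\gamma_3/\sigma w_3=pq$. The starts are $\sigma\tau\omega_{i+1}=yt^{1-i}q^{\nu_{i+1}}$ $(i\le n-1)$ and $w_0$, the ends are $\sigma\tau/\omega_i=y^{-1}t^{i-1}q^{-\nu_i}$ $(i\le n)$. The extra parameters are $\sigma\tau\omega_1\sim yt$,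 $w_1$, $w_2$ and $w'_3=\hat at^{n-1}c_3/ay\sim a/tc_1c_2y$, and the quantities \eqref{eq:condC} are, for $k=1,2$,
\[
\sim\ at^*,\quad t^{j-i}\ (i\ne j),\quad t^{-i}\ (1\le i\le n),\quad c_kt^*,\quad at^*/c_k,\quad(at^*/c_1c_2)^{\pm1},\quad c_1c_2t^*,\quad1/tc_k,
\]
all nontrivial. As $\sigma\tau w_k=\tau\gamma_k$ for $k\le2$ and $\sigma\tau w'_3=\tau\sigma^{2n}\gamma_3$, the sum equals
\[
\Gamma(t)^n\prod_{k<l\le2}\Gamma(w_kw_l)\prod_{k\le2}\Gamma(w_kw'_3)\prod_{i<j}\Gamma^*(t\omega_i^\pm\omega_j^\pm)\prod_j\Big(\Gamma(\tau\sigma^{2n}\gamma_3\omega_j^\pm)\prod_{k\le2}\Gamma^*(\tau\gamma_k\omega_j^\pm)\Big).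
\]

\emph{Step 5: collecting factors.} Since $\tau^{2n-1}\delta\cdot\tau\sigma^{2n}\gamma_3=t^n\delta\gamma_3=pq$, the factor $\Gamma(\tau\sigma^{2n}\gamma_3\omega_j^\pm)$ cancels $\Gamma(\tau^{2n-1}\delta\omega_j^\pm)$ from Step 3. The factors left that depend on $\omega$ form $\Psi(\omega)$. With $\Gamma(\delta\gamma_3)=1/\Gamma(t^n)$ we obtain the proposition, with
\[
B=\frac{\Gamma(t)^n}{\Gamma(t^n)}\,\Gamma(\sigma^{2n})\Gamma(\tau^{2n})\prod_{k=0}^2\frac{\Gamma(w_kw'_3)}{\Gamma(w_kw_3)} .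
\]
Each factor is a value of $\Gamma$ off $L$ that occurs on the right side of one of the lemmas used, so $B$ is finite and nonzero, and $t=\sigma^2\tau^2$, $w_k$, $w'_3$ are determined by $n,\sigma,\tau,\gamma_0,\dots,\gamma_3$. \qed

\section{Translation to shifted factorials}\label{sec:dict}

Dividing a summand by its first term and applying (R1)--(R4) produces theta functions and shifted factorials, times monomials $G(X,k)$. The work is to check that these monomials multiply to the powers of $q$ and $t$ in $V$ and $W$.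

\begin{lemma}\label{lem:dictV}
In the setting of Section~\ref{sub:setup} let $z^0$ be the point with $\lambda=\mu=0$. Then $\Phi(z^0)$ is finite and nonzero, and $\Phi(z)/\Phi(z^0)$ is the summand of $V(a,\hat a;b_1,\dots,b_4;c_1,c_2,c_3)$.
\end{lemma}

\begin{proof}
\emph{Pair factors.} For two variables $z,z'$ the arguments $\tau^2zz'$ and $\sigma^2/zz'$ have product $t$. We write one of them as $Xq^k$, so that the other is $(Xq^k/t)^{-1}$, and we write $z/z'$ or $z'/z$ as $Yq^l$: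
\[
\begin{array}{c|c|c|c|c|c}
z,z'&Xq^k&X&k&Y&l\\ \hline
z_i,z_j\ (i<j\le n)&\tau^2zz'&at^{3-i-j}&\lambda_i+\lambda_j&t^{j-i}&\lambda_i-\lambda_j\\
z_{n+i},z_{n+j}\ (i<j\le n-1)&\sigma^2/zz'&at^{2-i-j}&\mu_i+\mu_j&t^{j-i}&\mu_i-\mu_j\\
z_i,z_{n+j}&\tau^2zz'&t^{j-i+1}&\lambda_i-\mu_j&at^{2-i-j}&\lambda_i+\mu_j\\
z_i,z_{2n}&\tau^2zz'&at^{2-i}/\hat a&\lambda_i-D&\hat at^{1-i}&\lambda_i+D\\
z_{n+j},z_{2n}&\sigma^2/zz'&\hat at^{1-j}&\mu_j+D&at^{1-j}/\hat a&\mu_j-D
\end{array}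
\]
Each $Y$ is nontrivial. So are $X$ and $X/t$, except in the third row for $j=i-1$ and $j=i$, where the argument is $q^{\lambda_i-\mu_{i-1}}$ or $q^{\mu_i-\lambda_i}$ and lies in the domain of $\Gamma^*$ by interlacing. By (R1), (R2), (R3) the pair contributes
\[
\frac{\theta(Yq^l)}{\theta(Y)}\,\frac{(X)_k}{(qX/t)_k}\cdot\frac{G(X/t,k)}{G(Y,l)},
\]
and the first two quotients, over the five rows, are the five products in $\Delta_{\lambda\mu}(a,\hat a)$.

\emph{Single factors.} For $\beta=b/u$ and $\gamma=uc/a$ the arguments $\beta z$ and $\gamma/z$ at $z=z_i,z_{n+j},z_{2n}$ are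
\[
bt^{1-i}q^{\lambda_i},\quad\frac ba\,t^{j-1}q^{-\mu_j},\quad\frac b{\hat a}\,q^{-D};\qquad\quad\frac ca\,t^{i-1}q^{-\lambda_i},\quad ct^{1-j}q^{\mu_j},\quad\frac{\hat ac}a\,q^D .
\]
They are nontrivial, except $q^{\lambda_1-N}$ (from $b_1$) and $q^{-\lambda_n}$ (from $c_0$). By (R1), (R2), and by (R4) for $\beta_4,\gamma_2$, each $\beta_k$ contributes $(b_k)_\lambda/(aq/b_k)_\mu(\hat aq/b_k)_D$ and each $\gamma_k$ contributes $(c_k)_\mu(\hat ac_k/a)_D/(aq/c_k)_\lambda$, times the monomials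
\[
\begin{array}{ll}
\beta_k\ (k\le3):\ G(\hat a/b_k,D)\prod_jG(at^{1-j}/b_k,\mu_j), & \beta_4:\ \prod_iG(b_4t^{1-i}/q,\lambda_i)^{-1},\\[4pt]
\gamma_k\ (k\ne2):\ \prod_iG(at^{1-i}/c_k,\lambda_i), & \gamma_2:\ G(\hat ac_2/aq,D)^{-1}\prod_jG(c_2t^{1-j}/q,\mu_j)^{-1}.
\end{array}
\]
For $c_0=at^{1-n}$ the shifted factorials are $(at^{1-n})_\mu(\hat at^{1-n})_D/(qt^{n-1})_\lambda$. So all theta functions in the summand of $V$ are accounted for.

\emph{The monomials of the pairs.} In each row $k\equiv l\pmod2$, so no sign occurs. Using $\binom{h+h'+1}2-\binom{h-h'+1}2=2hh'+h'$, the exponents in $G(X/t,k)/G(Y,l)$ are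
\[
\begin{array}{c|c|c|c|c}
&a&\hat a&t&q\\ \hline
z_i,z_j&\lambda_i+\lambda_j&0&-2(j-1)\lambda_i-2(i-1)\lambda_j&2\lambda_i\lambda_j+\lambda_j\\
z_{n+i},z_{n+j}&\mu_i+\mu_j&0&-(2j-1)\mu_i-(2i-1)\mu_j&2\mu_i\mu_j+\mu_j\\
z_i,z_{n+j}&-\lambda_i-\mu_j&0&2(j-1)\lambda_i+2(i-1)\mu_j&-2\lambda_i\mu_j-\mu_j\\
z_i,z_{2n}&\lambda_i-D&-2\lambda_i&2(i-1)D&-2\lambda_iD-D\\
z_{n+j},z_{2n}&D-\mu_j&2\mu_j&-\mu_j-(2j-1)D&2\mu_jD+D
\end{array}
\]
In this proof let $\ell=|\lambda|$, $m=|\mu|$, $\ell_2=\sum\lambda_i^2$, $m_2=\sum\mu_j^2$, so $\ell=m+D$. Summing each row over its pairs, with $\sum_{j\le n}2(j-1)=n(n-1)$ and $\sum_{j\le n-1}(2j-1)=(n-1)^2$, gives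
\[
\begin{array}{c|c|c|c}
a&\hat a&t&q\\ \hline
(n-1)\ell&0&-n(n-1)\ell+2n(\lambda)&\ell^2-\ell_2+n(\lambda)\\
(n-2)m&0&-n(n-2)m+2n(\mu)&m^2-m_2+n(\mu)\\
-(n-1)\ell-nm&0&(n-1)(n-2)\ell+n(n-1)m&-2\ell m-nm\\
\ell-nD&-2\ell&n(n-1)D&-2\ell D-nD\\
(n-1)D-m&2m&-m-(n-1)^2D&2mD+(n-1)D
\end{array}
\]
The columns add up to $\ell-3m-D=-2m$, to $-2D$, to $2n(\lambda)+2n(\mu)-2(n-1)\ell+(n-1)(m+D)$, and, as $(\ell-m)^2-2(\ell-m)D=-D^2$, to $-D^2-\ell_2-m_2+n(\lambda)+n(\mu)-nm-D$. The product over all pairs is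
\begin{equation}\label{eq:pairmono}
a^{-2m}\,\hat a^{-2D}\,t^{2n(\lambda)+2n(\mu)-(n-1)\ell}\,q^{-D^2-\ell_2-m_2+n(\lambda)+n(\mu)-nm-D}.
\end{equation}

\emph{The monomials of the single factors.} The total sign is $(-1)^{4(m+D)+4\ell}=1$, and up to sign
\[
\begin{array}{ll}
\beta_1,\beta_2,\beta_3:&(a^3/b_1b_2b_3)^m\,(\hat a^3/b_1b_2b_3)^D\,t^{-3n(\mu)}\,q^{\frac32(m_2+m)+\frac32(D^2+D)},\\[3pt]
\beta_4:&b_4^{-\ell}\,t^{n(\lambda)}\,q^{-\frac12(\ell_2-\ell)},\\[3pt]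
\gamma_0,\gamma_1,\gamma_3:&(a^3/c_0c_1c_3)^\ell\,t^{-3n(\lambda)}\,q^{\frac32(\ell_2+\ell)},\\[3pt]
\gamma_2:&c_2^{-m}\,(\hat ac_2/a)^{-D}\,t^{n(\mu)}\,q^{-\frac12(m_2-m)-\frac12(D^2-D)} .
\end{array}
\]
Multiply by \eqref{eq:pairmono}. Each of $D^2,\ell_2,m_2$ gets the coefficient $-1+\frac32-\frac12=0$ in the exponent of $q$, and each of $n(\lambda),n(\mu)$ gets $2-3+1=0$ in the exponent of $t$. The bases of the $m$th and of the $D$th power are both $a/b_1b_2b_3c_2$, so they combine to an $\ell$th power. The linear exponent of $q$ is $2\ell+(2-n)m+D=3\ell-(n-1)m$. The total is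
\[
\Big(\frac{a^4q^3t^{1-n}}{b_1b_2b_3b_4\,c_0c_1c_2c_3}\Big)^{\ell}q^{n(\lambda)+n(\mu)-(n-1)m}=(qt^{n-1})^{|\lambda|}\,q^{n(\lambda)+n(\mu)-(n-1)|\mu|},
\]
because $b_1b_2b_3b_4\,c_0c_1c_2c_3=a^3q^2t^{1-n}\cdot at^{1-n}$ by \eqref{eq:split}.
\end{proof}

\begin{lemma}\label{lem:dictW}
Let $h\in\{1,2\}$, $s=2h+3$, $A=x^2$, $g_0=At^{1-n}$, $g_1=q^{-N}$ and $g_1\cdots g_s=A^{h+1}q^ht^{1-n}$. Assume that $t^i$ $(i\ne0)$ and $At^i$, $g_kt^i$, $At^i/g_k$ $(i\in\mathbb Z,\ k\ge2)$ are not in $L$. Let $f_k=pg_k/x$ for $h$ of the indices $k\ge2$ and $f_k=g_k/x$ for all other $k\ge0$. Let $\omega_j=xt^{1-j}q^{\nu_j}$, and let $\omega^0$ be the point with $\nu=0$. Then $\Psi(\omega^0;f)$ is finite and nonzero, and $\Psi(\omega;f)/\Psi(\omega^0;f)$ is the summand of $W(A;g_1,\dots,g_s)$.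
\end{lemma}

\begin{proof}
The only arguments in $L$ are $t\omega_{i+1}/\omega_i=q^{\nu_{i+1}-\nu_i}$, $f_0/\omega_n=q^{-\nu_n}$ and $f_1\omega_1=q^{\nu_1-N}$, all in the domain of $\Gamma^*$. For $i<j$ put $k=\nu_i+\nu_j$, $l=\nu_i-\nu_j$. Then $\omega_i\omega_j=At^{2-i-j}q^k$ and $\omega_i/\omega_j=t^{j-i}q^l$, and by (R1)--(R3) the factor $\Gamma^*(t\omega_i^\pm\omega_j^\pm)/\Gamma(\omega_i^\pm\omega_j^\pm)$ contributes the pair factor of $W$ times
\[
\frac{G(At^{1-i-j},k)\,G(t^{j-i-1},l)}{G(At^{2-i-j},k)\,G(t^{j-i},l)}=t^{-k-l}=t^{-2\nu_i}.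
\]
By (R3), $1/\Gamma(\omega_j^2)\Gamma(\omega_j^{-2})$ contributes $\theta(At^{2-2j}q^{2\nu_j})/\theta(At^{2-2j})$ times
\[
1/G(At^{2-2j},2\nu_j)=A^{-2\nu_j}\,t^{-4(1-j)\nu_j}\,q^{-2\nu_j^2-\nu_j}.
\]
A parameter $g/x$ contributes $(gt^{1-j})_{\nu_j}/(Aqt^{1-j}/g)_{\nu_j}$ times $G(At^{1-j}/g,\nu_j)$, and by (R4) a parameter $pg/x$ contributes the same quotient times $1/G(gt^{1-j}/q,\nu_j)$. There are $h+4$ parameters of the first kind and $h$ of the second, so their monomials multiply to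
\[
A^{(h+4)\nu_j}\,t^{4(1-j)\nu_j}\,(g_0\cdots g_s)^{-\nu_j}\,q^{2\nu_j^2+(h+2)\nu_j},\qquad g_0\cdots g_s=A^{h+2}q^ht^{2-2n}.
\]
For each $j$ the last two displays give $q^{\nu_j}t^{(2n-2)\nu_j}$. Together with $\prod_{i<j}t^{-2\nu_i}=\prod_it^{-2(n-i)\nu_i}$ the total is $q^{|\nu|}t^{2n(\nu)}$.
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

By Section~\ref{sub:generic} we may assume generic parameters. To find the prefactors we do not simplify the gamma products. We compare instead with the case $N=0$, where the series equal $1$: moving the factor $q^{-N}$ from one parameter to another preserves the balancing conditions and changes few factors, each by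
\begin{equation}\label{eq:compare}
\frac{\Gamma^*(q^{-N}X)}{\Gamma^*(X)}=\frac1{(pq/X)_N},\qquad\frac{\Gamma(q^NX)}{\Gamma(X)}=(X)_N .
\end{equation}

\subsection{The transformation}

\begin{proof}[Proof of Theorem~\ref{thm:trans}]
Use the setting of Section~\ref{sub:setup} and $A=x^2=at$. Since $x/a=t/x$, we have $\tau\gamma_0=At^{1-n}/x$, $\tau\gamma_1=tc_1/x$, $\tau\gamma_2=ptc_2/x$, $\tau\gamma_3=tc_3/x$, and \eqref{eq:split} gives $b_1b_2b_3b_4\,t^3c_1c_2c_3=A^3q^2t^{1-n}$. So Lemma~\ref{lem:dictW} applies with $h=2$ and $(g_1,\dots,g_7)=(b_1,\dots,b_4,tc_1,tc_2,tc_3)$; the quantities $b_kt^*$, $at^*/b_k$, $c_kt^*$, $at^*/c_k$ are nontrivial. Proposition~\ref{prop:AC} and Lemmas~\ref{lem:dictV} and~\ref{lem:dictW} give $V=K'W$ with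
\[
K'=\frac B{\prod_{k<l}\Gamma(v_kv_l)}\cdot\frac{\Psi(\omega^0)}{\Phi(z^0)} .
\]
Mark by a tilde the data in which $N$ is replaced by $0$, $b_1$ by $1$ and $b_4$ by $\tilde b_4=q^{-N}b_4$, with all else, including $u,\sigma,\tau$, unchanged. Then \eqref{eq:split} still holds, that is, $\tilde b_4b_2b_3=a\hat aqt$; also $\tilde B=B$ and $\tilde V=\tilde W=1$, so $\tilde K'=1$ and $K'=K'/\tilde K'$. We have $v_1=q^{-N}\tilde v_1$, $v_4=q^N\tilde v_4$, $\beta_1=q^{-N}\tilde\beta_1$, $\beta_4=q^N\tilde\beta_4$, and \eqref{eq:compare} gives the following ratios.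
\begin{itemize}
\item $1/\prod\Gamma(v_kv_l)$: from $\tilde v_1v_k=b_k/at$ $(k=2,3)$, $\tilde v_4v_2=pq\hat a/b_3$, $\tilde v_4v_3=pq\hat a/b_2$, and $v_1v_4=\tilde v_1\tilde v_4$,
\[
\frac{(pqat/b_2,\,pqat/b_3)_N}{(pq\hat a/b_2,\,pq\hat a/b_3)_N}.
\]
\item $\Psi(\omega^0)$: from $\tilde v_1\omega_j^0=t^{1-j}$, $\tilde v_1/\omega_j^0=t^{j-2}/a$, and $\tilde v_4=p\tilde b_4\tilde v_1$,
\[
\prod_{j=1}^n\frac{(p\tilde b_4t^{1-j},\,p\tilde b_4t^{j-2}/a)_N}{(pqt^{j-1},\,pqat^{2-j})_N}.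
\]
\item $1/\Phi(z^0)$: from $\tilde\beta_1z^0=t^{1-i},\ t^{j-1}/a,\ 1/\hat a$, and $\tilde\beta_4=p\tilde b_4\tilde\beta_1$,
\[
\prod_{i=1}^n\frac{(pqt^{i-1})_N}{(p\tilde b_4t^{1-i})_N}\ \prod_{j=1}^{n-1}\frac{(pqat^{1-j})_N}{(p\tilde b_4t^{j-1}/a)_N}\cdot\frac{(pq\hat a)_N}{(p\tilde b_4/\hat a)_N}.
\]
\end{itemize}
In the product of the last two ratios only the factors $(p\tilde b_4/at)_N/(pqat)_N$ with $j=1$ and the factors with $\hat a$ survive. As $\tilde b_4/at=\hat aq/b_2b_3$ and $\tilde b_4/\hat a=aqt/b_2b_3$,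
\[
K'=\frac{(pq\hat a,\ pq\hat a/b_2b_3,\ pqat/b_2,\ pqat/b_3)_N}{(pqat,\ pqat/b_2b_3,\ pq\hat a/b_2,\ pq\hat a/b_3)_N}.
\]
The arguments above and below have the same product, so $K'=K$ by \eqref{eq:delete}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:VV}]
Replace $(b_4,c_3,\hat a)$ by $(tc_3,\,b_4/t,\,\hat a')$. Then $b_1b_2b_3\,tc_3=a\hat aqt\cdot tc_3/b_4=a\hat a'qt$ and $c_1c_2(b_4/t)\,\hat a't^n=c_1c_2c_3\,\hat at^n=a^2q$, so \eqref{eq:split} holds for the new data. In $W(at;\dots)$ the parameters $b_4$ and $tc_3$ are interchanged, which does not change $W$. Apply Theorem~\ref{thm:trans} to both sets of data at generic parameters. In the ratio of the two prefactors $K$ the factors $(aqt)_N$, $(aqt/b_2b_3)_N$, $(aqt/b_2)_N$, $(aqt/b_3)_N$ cancel, and the stated quotient remains.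
\end{proof}

\subsection{The summation}

\begin{proposition}\label{prop:Cn}
If $g_2g_3g_4g_5\,t^{n-1}=A^2q^{N+1}$ and no denominators vanish, then
\[
W(A;q^{-N},g_2,g_3,g_4,g_5)=\frac{(Aq,\,Aq/g_2g_3,\,Aq/g_2g_4,\,Aq/g_3g_4)_{(N^n)}}{(Aq/g_2,\,Aq/g_3,\,Aq/g_4,\,Aq/g_2g_3g_4)_{(N^n)}} .
\]
\end{proposition}

\begin{proof}
The reduction of Section~\ref{sub:generic} applies, so let $t,A,g_2,g_3,g_4$ be generic. Let $x^2=A$ and
\[
f_0=xt^{1-n},\qquad f_1=q^{-N}/x,\qquad f_k=g_k/x\ (k=2,3,4),\qquad f_5=pg_5/x .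
\]
Lemma~\ref{lem:dictW} with $h=1$ gives $W=I_n(f)/\Psi(\omega^0;f)$, since $f_0t^{n-j}=xt^{1-j}$. The hypotheses of Lemma~\ref{lem:II} hold: $f_0f_1t^{n-1}=q^{-N}$, $t^{2n-2}f_0\cdots f_5=pt^{n-1}q^{-N}g_2g_3g_4g_5/A^2=pq$, and $t,f_0,f_2,f_3,f_4$ are generic (square a monomial to remove $x$). Compare with the data in which $N$ is replaced by $0$ and $g_5$ by $\tilde g_5=q^{-N}g_5$; there $W=1$ and $\tilde g_5g_2g_3g_4t^{n-1}=A^2q$. We have $f_1=q^{-N}\tilde f_1$ and $f_5=q^N\tilde f_5$. In the product of Lemma~\ref{lem:II} the arguments that change have the tilde values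
\[
t^{j-1}f_0\tilde f_1=t^{j-n},\quad t^{j-1}f_0\tilde f_5=p\tilde g_5t^{j-n},\quad t^{j-1}\tilde f_1f_k=\frac{g_kt^{j-1}}A,\quad t^{j-1}f_k\tilde f_5=\frac{pqAt^{j-n}}{g_lg_{l'}},
\]
where $\{k,l,l'\}=\{2,3,4\}$. By \eqref{eq:compare}, and since $\prod_{j=1}^n(Xt^{j-n})_N=\prod_{j=1}^n(Xt^{1-j})_N=(X)_{(N^n)}$, the ratio for $I_n$ is
\[
\frac{(p\tilde g_5)_{(N^n)}}{\prod_{j=1}^n(pqt^{n-j})_N}\cdot\frac{(pqA/g_2g_3,\,pqA/g_2g_4,\,pqA/g_3g_4)_{(N^n)}}{(pqA/g_2,\,pqA/g_3,\,pqA/g_4)_{(N^n)}} .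
\]
For $1/\Psi(\omega^0)$ the tilde values are $\tilde f_1\omega_j^0=t^{1-j}$, $\tilde f_1/\omega_j^0=t^{j-1}/A$, $\tilde f_5\omega_j^0=p\tilde g_5t^{1-j}$ and $\tilde f_5/\omega^0_j=pqAt^{j-n}/g_2g_3g_4$, so the ratio is
\[
\frac{\prod_{j=1}^n(pqt^{j-1})_N\cdot(pqA)_{(N^n)}}{(p\tilde g_5,\ pqA/g_2g_3g_4)_{(N^n)}} .
\]
The product of the two ratios is the asserted right side with every argument multiplied by $p$. The arguments above and below have the same product, so \eqref{eq:delete}, applied row by row, removes the factors $p$.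
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sum}]
Let $t,a,\hat a,b,c,d$ be generic, with $e=a^2q^{N+1}t^{1-n}/bcd$. In Theorem~\ref{thm:trans} take
\[
b_1=q^{-N},\quad b_2=b,\quad b_3=c,\quad b_4=\frac{a\hat aq^{N+1}t}{bc},\quad c_1=d,\quad c_2=e,\quad c_3=\frac{a^2q}{\hat at^nde}.
\]
Then \eqref{eq:split} holds, and the balancing condition gives $b_4c_3=a^3q^{N+2}t^{1-n}/bcde=aq$. These parameters are not generic in the sense of Section~\ref{sub:setup}, so we use Theorem~\ref{thm:trans} in its full form and check that no denominators vanish. The theta functions in the denominators that involve $b_4$, $c_3$ or $e$ have arguments $\sim(at^*/b_4)\sim bct^*/\hat a$, $\hat a/b_4\sim bc/at$, $at^*/c_3\sim a\hat at^*/bc$, $at^*/e\sim bcdt^*/a$, all nontrivial. The other denominators do not vanish at generic $t,a,\hat a,b,c,d$: their arguments are nontrivial monomials in these variables or powers $q^j$ with $j\ne0$.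

In $V$ the parameters $b_4$ and $c_3$ cancel, because
\[
\frac{(b_4)_\lambda}{(aq/c_3)_\lambda}=\frac{(c_3)_\mu}{(aq/b_4)_\mu}=\frac{(\hat ac_3/a)_D}{(\hat aq/b_4)_D}=1,
\]
and in $W(at;\dots)$ the parameters $b_4$ and $tc_3$ cancel, because $b_4\cdot tc_3=(at)q$. Hence
\[
V(a,\hat a;b,c,q^{-N};d,e)=K\,W(at;q^{-N},b,c,td,te),\qquad K=\frac{(\hat aq,\,\hat aq/bc,\,aqt/b,\,aqt/c)_N}{(aqt,\,aqt/bc,\,\hat aq/b,\,\hat aq/c)_N}.
\]
Since $bc\cdot td\cdot te\cdot t^{n-1}=(at)^2q^{N+1}$, Proposition~\ref{prop:Cn} with $A=at$ gives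
\[
W(at;q^{-N},b,c,td,te)=\frac{(aqt,\,aqt/bc,\,aq/bd,\,aq/cd)_{(N^n)}}{(aqt/b,\,aqt/c,\,aq/d,\,aq/bcd)_{(N^n)}} .
\]
Splitting off the first row, $(aqtX)_{(N^n)}=(aqtX)_N\,(aqX)_{(N^{n-1})}$ for $X=1,\,1/bc,\,1/b,\,1/c$. The four factors $(aqtX)_N$ cancel against $K$, and the right side of Theorem~\ref{thm:sum} remains. By Section~\ref{sub:generic} the identity holds whenever no denominators vanish.
\end{proof}

\begin{thebibliography}{1}

\bibitem{conj}
\emph{New multiple ${}_6\psi_6$ summation formulas and related conjectures},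
\texttt{http://www.maths.uq.edu.au/\textasciitilde{}uqowarna/pubs/6psi6.pdf}.

\end{thebibliography}
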